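# Scalar curvature of the Kubo–Mori metric and the mixing order on density matrices

## 1. Faithful states, the Kubo–Mori metric, and the mixing order

**Definition 1 (faithful states).** $\mathcal S_n$ is the set of positive definite $n\times n$ complex matrices $D$ with $\operatorname{Tr}D=1$. It is open in the affine hyperplane $\{\operatorname{Tr}=1\}$ of the real vector space of self-adjoint matrices, so it is a manifold of dimension $N-1$, where $N=n^2$ throughout. The tangent space at each point is the space of traceless self-adjoint matrices. We write $\lambda(D)=(\lambda_1,\dots,\lambda_n)$ for the eigenvalues of $D$.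

Example. Let $n=2$. Up to unitary conjugation a state is $\operatorname{diag}(x,y)$ with $x=\frac{1+r}2$, $y=\frac{1-r}2$ and $0\le r<1$. The parameter $r$ is the distance to the center of the Bloch ball, and $r=0$ is the state $\mathbf 1/2$.

**Definition 2 (the metric).** For traceless self-adjoint $A,B$,
$$g_D(A,B)=\int_0^\infty \operatorname{Tr}\big(A\,(D+s)^{-1}B\,(D+s)^{-1}\big)\,ds .$$

In an eigenbasis of $D$ this is $\sum_{ij}L_{ij}A_{ij}B_{ji}$ with $L_{ij}=\int_0^\infty\frac{ds}{(s+\lambda_i)(s+\lambda_j)}$. Partial fractions give $L_{ij}=1/m_{\lambda_i\lambda_j}$, where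
$$m_{xy}=\frac{x-y}{\ln x-\ln y}\quad(x\ne y),\qquad m_{xx}=x$$
is the logarithmic mean. Since $1/m_{xy}$ is the average of $1/u$ over the interval between $x$ and $y$, the number $m_{xy}$ lies strictly between $x$ and $y$ when $x\neq y$.

Example. For $D=\operatorname{diag}(x,y)$, the diagonal direction $\operatorname{diag}(1,-1)$ has squared length $\frac1x+\frac1y$. The off-diagonal direction $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ has squared length $2/m_{xy}$.

The metric is a Hessian. From $\log D=\int_0^\infty\big((1+s)^{-1}-(D+s)^{-1}\big)ds$ we get $(d\log)_D(B)=\int_0^\infty(D+s)^{-1}B(D+s)^{-1}ds$, so $g_D(A,B)=\operatorname{Tr}A\,(d\log)_D(B)$. The function $\varphi(D)=\operatorname{Tr}D\log D$ has first derivative $B\mapsto\operatorname{Tr}B(\log D+\mathbf 1)$ and therefore second derivative $(A,B)\mapsto\operatorname{Tr}A\,(d\log)_D(B)$. So $g$ is the Hessian of the negative von Neumann entropy $\varphi$.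

**Definition 3 (scalar curvature).** With $R(X,Y)V=\nabla_X\nabla_YV-\nabla_Y\nabla_XV-\nabla_{[X,Y]}V$ and an orthonormal basis $(e_a)$, put $\mathrm{Scal}=\sum_{a,b}g(R(e_a,e_b)e_b,e_a)$. In this normalization the unit $d$-sphere has $\mathrm{Scal}=d(d-1)$, and the $d$-sphere of radius $\rho$ has $d(d-1)/\rho^2$.

Example. On diagonal states the metric is $\sum d\lambda_i^2/\lambda_i$ on the simplex $\sum\lambda_i=1$. Put $\lambda_i=y_i^2/4$. Then $d\lambda_i^2/\lambda_i=dy_i^2$ and $\sum y_i^2=4$, so this is a piece of the sphere of radius $2$ in $\mathbb R^n$. Its scalar curvature is the constant $\frac14(n-1)(n-2)$. (This is the intrinsic curvature of the diagonal submanifold, not that of $\mathcal S_n$.)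

**Definition 4 (more mixed).** A stochastic map is a positive, unital, trace-preserving linear map on $n\times n$ matrices. We write $D_1\succ D_2$, and call $D_1$ more mixed than $D_2$, if $D_1=\alpha(D_2)$ for some stochastic map $\alpha$.

Examples. The map $\alpha(B)=\frac{\operatorname{Tr}B}n\mathbf 1$ is stochastic, so $\mathbf 1/n\succ D$ for every $D$. Deleting the off-diagonal entries of a matrix is stochastic, so the diagonal part of $D$ is more mixed than $D$.

**Lemma 1.** If $D_1\succ D_2$, then $\lambda(D_1)$ is a convex combination of permutations of $\lambda(D_2)$.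

*Proof.* Let $D_1=\alpha(D_2)$, let $(e_i),(f_j)$ be orthonormal eigenbases of $D_1,D_2$, and put $P_{ij}=\langle e_i,\alpha(|f_j\rangle\langle f_j|)e_i\rangle$. Positivity gives $P_{ij}\ge0$. Unitality gives $\sum_jP_{ij}=\langle e_i,\alpha(\mathbf 1)e_i\rangle=1$. Trace preservation gives $\sum_iP_{ij}=\operatorname{Tr}\alpha(|f_j\rangle\langle f_j|)=1$. Applying $\alpha$ to $D_2=\sum_j\lambda_j(D_2)|f_j\rangle\langle f_j|$ gives $\lambda(D_1)=P\lambda(D_2)$. By Birkhoff's theorem the doubly stochastic matrix $P$ is a convex combination of permutation matrices. $\square$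

For $n=2$ the lemma says $\lambda(D_1)=\theta(x,y)+(1-\theta)(y,x)$, so $r_1=|2\theta-1|\,r_2\le r_2$: mixing moves toward the center. For $n=3$ the order is only partial. The lemma forces both the largest eigenvalue and the sum of the two largest to decrease under mixing. States with spectra $(0.6,0.2,0.2)$ and $(0.5,0.4,0.1)$ are therefore incomparable, since $0.6>0.5$ but $0.8<0.9$.

## 2. Is scalar curvature monotone under mixing?

If a state is mixed further, does the scalar curvature go up? The source of the problem is "Geometry of Canonical Correlation on the State Space of a Quantum System" (http://www.renyi.hu/~petz/pdf/61.pdf). Its Conjecture 6.3 says yes: for every $n$ and all $D_1,D_2\in\mathcal S_n$, if $D_1\succ D_2$ then $\mathrm{Scal}(D_1)\ge\mathrm{Scal}(D_2)$. It is known that this holds for $n=2$.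

The conjecture is true for every $n$. The case $n=1$ is a single point, so from now on $n\ge2$. We shall prove the following.

**Theorem 3.** If $D_1\succ D_2$, then $\mathrm{Scal}(D_1)\ge\mathrm{Scal}(D_2)$, with equality if and only if $D_1,D_2$ are unitarily equivalent.

**Theorem 4.** $\mathrm{Scal}$ is strictly concave on $\mathcal S_n$. Its maximum is $\frac18(n^2-1)(n^2-4)$, attained only at $D=\mathbf 1/n$, and its range is $(-\infty,\frac18(n^2-1)(n^2-4)]$.

Theorems 1 and 2, stated in Sections 4 and 6, are a formula for $\mathrm{Scal}$ in terms of eigenvalues and a convexity statement about the function in that formula.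

## 3. Curvature of a Hessian metric, and passing to the cone

**Lemma 2.** Let $g_{ab}=\partial_a\partial_b\varphi$ in affine coordinates, $T_{abc}=\partial_a\partial_b\partial_c\varphi$ and $\tau_c=g^{ab}T_{abc}$. Then $\mathrm{Scal}=\frac14(|T|^2-|\tau|^2)$.

*Proof.* The Christoffel symbols are $\Gamma_{ab,c}=\frac12(\partial_ag_{bc}+\partial_bg_{ac}-\partial_cg_{ab})=\frac12\varphi_{abc}$. Since
$$g(\nabla_a\nabla_b\partial_c,\partial_d)=\partial_a\Gamma_{bc,d}-g(\nabla_b\partial_c,\nabla_a\partial_d)=\partial_a\Gamma_{bc,d}-g^{ef}\Gamma_{bc,e}\Gamma_{ad,f},$$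
we get
$$g(R(\partial_a,\partial_b)\partial_c,\partial_d)=\partial_a\Gamma_{bc,d}-\partial_b\Gamma_{ac,d}+g^{ef}(\Gamma_{ac,e}\Gamma_{bd,f}-\Gamma_{bc,e}\Gamma_{ad,f}).$$
The two derivative terms are both $\frac12\varphi_{abcd}$ and cancel. What remains is $\frac14g^{ef}(\varphi_{ace}\varphi_{bdf}-\varphi_{bce}\varphi_{adf})$. Contracting with $g^{bc}g^{ad}$ gives $\frac14(|T|^2-|\tau|^2)$. $\square$

The trace constraint is a nuisance for matrix computations. The next lemma removes it. Let $\tilde g,\tilde T,\tilde\tau$ be the corresponding objects of the same function $\varphi(D)=\operatorname{Tr}D\log D$ on the cone of all positive definite matrices, which has dimension $N$.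

**Lemma 3.** At $D\in\mathcal S_n$,
$$\mathrm{Scal}=\tfrac14\big(|\tilde T|^2-|\tilde\tau|^2\big)+\tfrac14(N-1)(N-2).\tag{1}$$

*Proof.* Since $\mathcal S_n$ is open in an affine hyperplane, $g$ and $T$ are the restrictions of $\tilde g$ and $\tilde T$ to traceless matrices. From $\frac{d}{dt}\big|_{0}\log((1+t)D)=\mathbf 1$ we get $\tilde g_D(D,A)=\operatorname{Tr}A$. So the vector $D$ has $\tilde g_D(D,D)=1$ and is orthogonal to all traceless matrices: it is a unit normal. From $\tilde g_{tD}=t^{-1}\tilde g_D$, differentiating at $t=1$, we get $\tilde T(D,A,B)=-\tilde g(A,B)$.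

Take an orthonormal basis $e_0=D,e_1,\dots,e_{N-1}$. Then $\tilde T_{0ab}=-\delta_{ab}$ for all $a,b$. Hence $\tilde\tau_0=-N$, and for $i\ge1$ we have $\tilde\tau_i=\tau_i+\tilde T_{00i}=\tau_i$. In $|\tilde T|^2$, the entries with exactly one index $0$ contribute $3(N-1)$, those with exactly two contribute $0$, and $\tilde T_{000}^2=1$. So
$$|\tilde T|^2=|T|^2+3(N-1)+1,\qquad|\tilde\tau|^2=|\tau|^2+N^2,$$
and $|T|^2-|\tau|^2=|\tilde T|^2-|\tilde\tau|^2+N^2-3N+2$. Insert this in Lemma 2. $\square$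

A check on the diagonal example: on the orthant $\mathbb R_+^n$ with $\varphi=\sum\lambda_i\ln\lambda_i$ the same proof applies with $N$ replaced by $n$. There $\tilde g_{ii}=1/\lambda_i$ and $\tilde T_{iii}=-1/\lambda_i^2$, so $|\tilde T|^2=\sum\lambda_i^3\lambda_i^{-4}=\sum1/\lambda_i$. Also $\tilde\tau_i=-1/\lambda_i$, so $|\tilde\tau|^2=\sum1/\lambda_i$. The difference vanishes and (1) returns $\frac14(n-1)(n-2)$, the curvature of the sphere of radius $2$.

## 4. The curvature as a sum over triples of eigenvalues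

Let $\Delta=\{t\in\mathbb R^3_{\ge0}:t_1+t_2+t_3=1\}$ with measure $dt=dt_1dt_2$, of total mass $\frac12$, and $\mathbb R_+=(0,\infty)$. For $x,y,z>0$ put
$$I=\int_\Delta x^{-t_1}y^{-t_2}z^{-t_3}dt,\qquad \mathcal A=\int_\Delta x^{t_1}y^{t_2}z^{t_3}dt,\qquad W=\frac{\mathcal A^2}{m_{xy}m_{yz}m_{zx}},\qquad S=I-\tfrac12W .$$
All four are symmetric and continuous, and $I,W,S$ are homogeneous of degree $-1$. Example: at $(x,x,x)$ we have $I=\frac1{2x}$, $\mathcal A=\frac x2$, $W=\frac1{4x}$, so $S(x,x,x)=\frac3{8x}$.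

**Theorem 1.** If $D\in\mathcal S_n$ has eigenvalues $\lambda_1,\dots,\lambda_n$, then
$$\mathrm{Scal}(D)=\tfrac14(n^2-1)(n^2-2)-\sum_{i\ne j}S(\lambda_i,\lambda_i,\lambda_j)-2\sum_{i<j<k}S(\lambda_i,\lambda_j,\lambda_k).$$

We recall divided differences: $f[a,b]=\frac{f(a)-f(b)}{a-b}$ and $f[a,b,c]=\frac{f[a,b]-f[b,c]}{a-c}$, symmetric in the arguments, with the Lagrange form $f[a,b,c]=\frac{f(a)}{(a-b)(a-c)}+\frac{f(b)}{(b-a)(b-c)}+\frac{f(c)}{(c-a)(c-b)}$ and the Hermite–Genocchi formula $f[a,b,c]=\int_\Delta f''(t_1a+t_2b+t_3c)\,dt$. Example: $\log[x,y]=1/m_{xy}$ and $\exp[\ln x,\ln y]=m_{xy}$.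

**Step 1: the tensors in matrix units.** This step computes $|\tilde T|^2$ and $|\tilde\tau|^2$. Work in an eigenbasis of $D$ and put
$$b_{ijk}=\int_0^\infty\frac{ds}{(s+\lambda_i)(s+\lambda_j)(s+\lambda_k)}.$$
Differentiating $\tilde g(A,B)=\int\operatorname{Tr}(A(D+s)^{-1}B(D+s)^{-1})ds$ in the direction $C$, with $d(D+s)^{-1}(C)=-(D+s)^{-1}C(D+s)^{-1}$, gives
$$\tilde g(A,B)=\sum_{ij}L_{ij}A_{ij}B_{ji},\qquad\tilde T(A,B,C)=-\sum_{ijk}b_{ijk}\,(A_{ij}B_{jk}C_{ki}+A_{ij}C_{jk}B_{ki}).$$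
Extend both complex-multilinearly. Full contractions may be computed in any basis of the complexification together with its dual basis. We use the matrix units $E_{ij}$. Since $\tilde g(E_{ij},E_{kl})=L_{ij}\delta_{jk}\delta_{il}$, the dual basis is $E_{ji}/L_{ij}$. Then
$$-\tilde T(E_{ij},E_{kl},E_{mp})=t_1+t_2,\qquad t_1=b_{ijl}\,\delta_{jk}\delta_{lm}\delta_{pi},\quad t_2=b_{ijp}\,\delta_{jm}\delta_{pk}\delta_{li}.$$
Transposing all three matrices interchanges the terms. Indeed the first term for $(E_{ji},E_{lk},E_{pm})$ is $b_{jik}\delta_{il}\delta_{kp}\delta_{mj}=t_2$, and likewise the second is $t_1$. So $|\tilde T|^2$ is the sum over all six indices of $(t_1+t_2)^2/(L_{ij}L_{kl}L_{mp})$. The terms $t_1^2$ and $t_2^2$ contribute $\sum_{ijk}W_{ijk}$ each, where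
$$W_{ijk}=\frac{b_{ijk}^2}{L_{ij}L_{jk}L_{ki}}.$$
The product $t_1t_2$ is nonzero only if all six indices coincide. As $b_{iii}=\frac1{2\lambda_i^2}$ and $L_{ii}=\frac1{\lambda_i}$,
$$|\tilde T|^2=2\sum_{ijk}W_{ijk}+2\sum_i\frac{b_{iii}^2}{L_{ii}^3}=2\sum_{ijk}W_{ijk}+\frac12\sum_i\frac1{\lambda_i}.$$
For the trace, $-\tilde T(E_{ij},E_{ji},C)=b_{iij}C_{ii}+b_{ijj}C_{jj}$, so
$$\tilde\tau(C)=\sum_{ij}L_{ij}^{-1}\tilde T(E_{ij},E_{ji},C)=-2\sum_iC_{ii}\sum_j\frac{b_{iij}}{L_{ij}}.$$
Put $p_{ij}=\lambda_ib_{iij}/L_{ij}$. Since $\tilde\tau(E_{ij})=0$ for $i\ne j$ and $\tilde g(E_{ii},E_{ii})=1/\lambda_i$,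
$$|\tilde\tau|^2=\sum_i\lambda_i\,\tilde\tau(E_{ii})^2=4\sum_i\frac1{\lambda_i}\Big(\sum_jp_{ij}\Big)^2=4\sum_{ijk}\frac{p_{ij}p_{ik}}{\lambda_i}.$$

**Step 2: symmetrize.** The purpose is to write everything as a sum of one symmetric function over triples. Write $p_{xy}$ for $p_{ij}$ at $\lambda_i=x$, $\lambda_j=y$. With $L(x,y)=\frac{\ln x-\ln y}{x-y}$ we have $b(x,x,y)=-\partial_xL=\frac{L-1/x}{x-y}$. Hence
$$p_{xy}=\frac{x-m_{xy}}{x-y}\quad(x\ne y),\qquad p_{xx}=x\cdot\frac1{2x^2}\cdot x=\frac12 .\tag{2}$$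
For later use: $0<p_{xy}<1$ because $m_{xy}$ lies strictly between $x$ and $y$, and adding the two fractions gives $p_{xy}+p_{yx}=1$. Put
$$Q(x,y,z)=\frac{p_{xy}p_{xz}}x+\frac{p_{yx}p_{yz}}y+\frac{p_{zx}p_{zy}}z .$$
Averaging over the position of the distinguished index, $\sum_{ijk}p_{ij}p_{ik}/\lambda_i=\frac13\sum_{ijk}Q_{ijk}$. So (1) becomes
$$\mathrm{Scal}=\tfrac14(N-1)(N-2)-\tfrac13\sum_{ijk}\Big[Q-\tfrac32W\Big]_{ijk}+\tfrac18\sum_i\tfrac1{\lambda_i}.\tag{3}$$

**Step 3: $W_{ijk}$ is the function $W$.** Here and in Step 4 let $x,y,z$ be distinct, $X=\ln x$, $Y=\ln y$, $Z=\ln z$. From $L_{xy}-L_{yz}=\int\frac1{s+y}\big(\frac1{s+x}-\frac1{s+z}\big)ds=(z-x)\,b$ we get $b=-\log[x,y,z]$. By Hermite–Genocchi $\mathcal A=\exp[X,Y,Z]=\frac{m_{xy}-m_{yz}}{X-Z}$. Hence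
$$b=-\frac{1/m_{xy}-1/m_{yz}}{x-z}=\frac{m_{xy}-m_{yz}}{m_{xy}m_{yz}(x-z)}=\frac{\mathcal A\,(X-Z)}{m_{xy}m_{yz}(x-z)}=\frac{\mathcal A}{m_{xy}m_{yz}m_{zx}},$$
so $b^2m_{xy}m_{yz}m_{zx}=\mathcal A^2/(m_{xy}m_{yz}m_{zx})$, as claimed.

**Step 4: closed forms, and $Q=W+I$.** These closed forms also drive the complex analysis later. Put
$$\alpha=x-y,\ \beta=y-z,\ \gamma=z-x,\qquad u=X-Y,\ v=Y-Z,\ w=Z-X,$$
so $\alpha+\beta+\gamma=0=u+v+w$, and $m_{xy}=\alpha/u$ and so on. The Lagrange form of $-\log[x,y,z]$ gives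
$$b=\frac{X}{\alpha\gamma}+\frac Y{\alpha\beta}+\frac Z{\beta\gamma}=\frac{\nu}{\alpha\beta\gamma},\qquad\nu=X\beta+Y\gamma+Z\alpha=u\beta-v\alpha .$$
Substituting $\gamma=-\alpha-\beta$, $w=-u-v$,
$$u^2\beta\gamma+v^2\gamma\alpha+w^2\alpha\beta=-u^2\beta^2-v^2\alpha^2+2uv\alpha\beta=-\nu^2 .$$
Therefore
$$W=b^2\,\frac{\alpha\beta\gamma}{uvw}=\frac{\nu^2}{\alpha\beta\gamma\,uvw}=-\frac1{uvw}\Big(\frac{u^2}\alpha+\frac{v^2}\beta+\frac{w^2}\gamma\Big).\tag{4}$$
By Hermite–Genocchi $I=\exp[-X,-Y,-Z]$, and its Lagrange form is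
$$I=-\frac1{uvw}\big(v\,e^{-X}+w\,e^{-Y}+u\,e^{-Z}\big).\tag{5}$$
Finally $p_{xy}=\frac x\alpha-\frac1u$ and $p_{xz}=-\frac x\gamma+\frac1w$, so
$$\frac{p_{xy}p_{xz}}x=-\frac x{\alpha\gamma}+\frac1{\alpha w}+\frac1{\gamma u}-\frac1{xuw},$$
and the other two terms of $Q$ follow by the cyclic shift $x\to y\to z\to x$, $\alpha\to\beta\to\gamma\to\alpha$, $u\to v\to w\to u$. Add them. The first terms give $-\frac{x\beta+y\gamma+z\alpha}{\alpha\beta\gamma}=0$. The middle terms give
$$\frac1\alpha\Big(\frac1v+\frac1w\Big)+\frac1\beta\Big(\frac1w+\frac1u\Big)+\frac1\gamma\Big(\frac1u+\frac1v\Big)=-\frac1{uvw}\Big(\frac{u^2}\alpha+\frac{v^2}\beta+\frac{w^2}\gamma\Big)=W,$$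
because $\frac1v+\frac1w=\frac{v+w}{vw}=-\frac{u^2}{uvw}$, etc. The last terms give $-\frac1{uvw}\big(\frac vx+\frac wy+\frac uz\big)=I$. So $Q=W+I$.

**Step 5: assemble.** We have $Q-\frac32W=I-\frac12W=S$ for distinct arguments. It holds for all arguments by continuity, since $b$, $L$ and $I$ are integrals depending continuously on $x,y,z>0$. Since $\frac18\sum_i\frac1{\lambda_i}=\frac13\sum_iS(\lambda_i,\lambda_i,\lambda_i)$, formula (3) reads
$$\mathrm{Scal}=\tfrac14(N-1)(N-2)-\tfrac13\Big[\sum_{ijk}S_{ijk}-\sum_iS_{iii}\Big].$$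
By symmetry of $S$, each ordered pair $i\ne j$ gives three index triples with value $S(\lambda_i,\lambda_i,\lambda_j)$, and each set $\{i<j<k\}$ gives six with value $S(\lambda_i,\lambda_j,\lambda_k)$. This is Theorem 1. $\square$

## 5. Two-by-two states by hand

Theorem 1 with $n=2$ says $\mathrm{Scal}=\frac32-S(x,x,y)-S(x,y,y)$. We compute the sum. From $p_{xx}=\frac12$ we get $Q(x,x,y)=\frac{p_{xy}}x+\frac{p_{yx}^2}y$, and $W(x,x,y)=\frac{b(x,x,y)^2}{L_{xx}L_{xy}^2}=\frac{p_{xy}^2}x$. Using $S=Q-\frac32W$ twice and adding, for $x\ne y$,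
$$S(x,x,y)+S(x,y,y)=\tfrac1x\big(p_{xy}-\tfrac12p_{xy}^2\big)+\tfrac1y\big(p_{yx}-\tfrac12p_{yx}^2\big).\tag{6}$$
Let $x=\frac{1+r}2$, $y=\frac{1-r}2$, $0<r<1$, $a=\operatorname{artanh}r$, $\kappa=\frac1r-\frac1a$. Since $\ln x-\ln y=2a$, we have $p_{xy}=\frac{1+r}{2r}-\frac1{2a}=\frac{1+\kappa}2$ and $p_{yx}=\frac{1-\kappa}2$. As $p-\frac12p^2=\frac12(1-(1-p)^2)$, (6) equals
$$\frac14\Big[\frac{3+2\kappa-\kappa^2}{1+r}+\frac{3-2\kappa-\kappa^2}{1-r}\Big]=\frac{3-\kappa^2-2r\kappa}{2(1-r^2)},\qquad\text{so}\qquad\mathrm{Scal}=\frac32-\frac{3-\kappa^2-2r\kappa}{2(1-r^2)} .$$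
As $r\to0$, $\kappa\to0$ and $\mathrm{Scal}\to0$, in agreement with Theorem 4.

Monotonicity means that $\mathrm{Scal}$ decreases in $r$. Put $M=3-\kappa^2-2r\kappa$. We need $M'(1-r^2)+2rM>0$. From $a'=\frac1{1-r^2}$ and $\frac1a=\frac1r-\kappa$,
$$(1-r^2)\kappa'=\frac1{a^2}-\frac{1-r^2}{r^2}=1-\frac{2\kappa}r+\kappa^2 .$$
With $M'=-2(\kappa+r)\kappa'-2\kappa$, half of $M'(1-r^2)+2rM$ is
$$-(\kappa+r)\Big(1-\frac{2\kappa}r+\kappa^2\Big)-\kappa(1-r^2)+r(3-\kappa^2-2r\kappa)=2r-\kappa r^2-\kappa^3+\frac{2\kappa^2}r(1-r^2).$$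
Now $r<a<\frac r{1-r^2}$, because $a=\int_0^r\frac{d\rho}{1-\rho^2}$ has an increasing integrand. These two inequalities say $0<\kappa<r$. So the expression exceeds $2r-r^3-r^3=2r(1-r^2)>0$. With the remark after Lemma 1 this settles $n=2$.

The computation lives on one variable $r$, and it works because $\kappa$ satisfies a differential equation of first order. For $n\ge3$ the terms $S(\lambda_i,\lambda_j,\lambda_k)$ depend on three eigenvalues in an essential way, and a structural argument is needed.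

## 6. Convexity of $S$ implies monotonicity

**Theorem 2.** $S$ is jointly convex on $\mathbb R_+^3$. Moreover $D^2S(x)[h,h]>0$ whenever $h$ is not a multiple of $x$.

Here is why this suffices.

**Proof of Theorem 3, given Theorem 2.** By Theorem 1, $\mathrm{Scal}(D)=\Psi(\lambda(D))$ with $\Psi=\frac14(n^2-1)(n^2-2)-G$ and
$$G(\lambda)=\sum_{i\ne j}S(\lambda_i,\lambda_i,\lambda_j)+2\sum_{i<j<k}S(\lambda_i,\lambda_j,\lambda_k)\quad\text{on }\mathbb R_+^n .$$
$G$ is symmetric, and it is convex as a sum of compositions of $S$ with linear maps. Suppose $D^2G(\lambda)[h,h]=0$. Every summand has nonnegative second derivative, so each vanishes. By Theorem 2 each $(h_i,h_i,h_j)$ with $i\ne j$ is a multiple of $(\lambda_i,\lambda_i,\lambda_j)$, that is, $h_i/\lambda_i=h_j/\lambda_j$. So $h$ is a multiple of $\lambda$, and if also $\sum h_i=0$ then $h=0$. Hence $\Psi$ is symmetric and strictly concave on the open simplex $\{\lambda\in\mathbb R_+^n:\sum\lambda_i=1\}$.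

Let $D_1\succ D_2$. By Lemma 1, $\lambda(D_1)=\sum_\pi c_\pi\,\pi\lambda(D_2)$ with $c_\pi\ge0$, $\sum c_\pi=1$. Concavity and symmetry give
$$\mathrm{Scal}(D_1)=\Psi(\lambda(D_1))\ge\sum_\pi c_\pi\Psi(\pi\lambda(D_2))=\mathrm{Scal}(D_2).$$
If equality holds, strict concavity forces all $\pi\lambda(D_2)$ with $c_\pi>0$ to coincide. Then $\lambda(D_1)$ is a permutation of $\lambda(D_2)$, and $D_1,D_2$ are unitarily equivalent. Conversely, unitarily equivalent states have the same eigenvalues, hence the same $\mathrm{Scal}$. $\square$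

## 7. Why $I$ and $W$ cannot be treated separately

To prove that $S=I-\frac12W$ is convex one would first look at the two terms. The first is fine: $x^{-t_1}y^{-t_2}z^{-t_3}=\exp(-t_1\ln x-t_2\ln y-t_3\ln z)$ is the increasing convex function $\exp$ of a convex function, so $I$ is convex. It would then be enough that $W$ is concave.

It never is. $W$ is positive and homogeneous of degree $-1$, so along the ray through $x$ we have $W(\rho x)=W(x)/\rho$ and
$$D^2\big(-\tfrac12W\big)(x)[x,x]=-W(x)<0 .$$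
This happens at every point $x$. So the convexity of $I$ must beat a term of the wrong sign at every point of $\mathbb R_+^3$. The Hessian of a square of an integral divided by three logarithmic means, in six real variables $(x,h)$, is not something to compare by hand. We want a representation of $D^2S(x)[h,h]$ for the whole function in which positivity is visible.

## 8. A second derivative read off from the jump across a cut

Here is the mechanism on a function of two variables where everything is explicit. Take $L(x,y)=1/m_{xy}$ at the point $(1,1)$ in the direction $(-1,1)$: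
$$\phi(t)=L(1-t,1+t)=\frac{\mathrm{Log}(1+t)-\mathrm{Log}(1-t)}{2t}=1+\frac{t^2}3+\frac{t^4}5+\cdots,\qquad\phi''(0)=\frac23 .$$
With principal logarithms $\phi$ is holomorphic off the slits $(-\infty,-1]$ and $[1,\infty)$. It is $O(1/|t|)$ at infinity and has only logarithmic singularities at $\pm1$. Write $\phi''(0)=\frac1{\pi i}\oint\phi(t)t^{-3}dt$ and push the contour outward until it hugs the slits. The large circle and the small circles around $\pm1$ contribute nothing in the limit. As $\phi(\bar t)=\overline{\phi(t)}$, the jump across a slit is $2i\operatorname{Im}\phi(s+i0)$, and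
$$\phi''(0)=\frac2\pi\int_{|s|>1}\frac{\operatorname{Im}\phi(s+i0)}{s^3}\,ds .$$
For $s>1$ approached from above, $\mathrm{Log}(1-t)\to\ln(s-1)-i\pi$, so $\operatorname{Im}\phi(s+i0)=\frac\pi{2s}$. For $s<-1$, $\mathrm{Log}(1+t)\to\ln|1+s|+i\pi$ and again $\operatorname{Im}\phi(s+i0)=\frac\pi{2s}$. The integrand is $\frac\pi{2s^4}>0$, and $\frac2\pi\cdot2\int_1^\infty\frac\pi{2s^4}ds=\frac23$, as it should be.

So positivity of a second derivative can follow from a sign condition on the imaginary part where some coordinates have become negative. For $S$ this will be a pointwise inequality, and homogeneity will bring it down to two real variables. Three things are needed: an extension of $S$ to complex logarithms (Section 9), the sign (Section 10), and growth control at the singular points and at infinity (Section 11).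

## 9. The function $F$ of three complex logarithms

Put $f=2S=2I-W$. On
$$U=\{(X,Y,Z)\in\mathbb C^3:\text{all pairwise differences have }|\mathrm{Im}|<2\pi\}$$
define
$$I=\int_\Delta e^{-t\cdot(X,Y,Z)}dt,\quad\mathcal A=\int_\Delta e^{t\cdot(X,Y,Z)}dt,\quad M(X,Y)=\int_0^1e^{\theta X+(1-\theta)Y}d\theta,$$
$$W=\frac{\mathcal A^2}{M(X,Y)M(Y,Z)M(Z,X)},\qquad F=2I-W .$$
For $X\neq Y$ we have $M(X,Y)=\frac{e^X-e^Y}{X-Y}$, so $M(X,Y)=0$ exactly when $X-Y\in2\pi i\mathbb Z\setminus\{0\}$, which does not happen in $U$. So $F$ is holomorphic on $U$. For $x,y,z>0$, $f(x,y,z)=F(\ln x,\ln y,\ln z)$. $F$ is symmetric, and $F(\bar X,\bar Y,\bar Z)=\overline{F(X,Y,Z)}$. A shift by $\kappa\in\mathbb C$ multiplies $I$ by $e^{-\kappa}$, $\mathcal A$ by $e^\kappa$ and each $M$ by $e^\kappa$, so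
$$F(X+\kappa,Y+\kappa,Z+\kappa)=e^{-\kappa}F(X,Y,Z).\tag{7}$$
The closed forms (4) and (5), with $x=e^X$ etc., hold at all points of $U$ with pairwise distinct coordinates. Indeed, multiplied by $uvw\,\alpha\beta\gamma$ and by $uvw$ respectively, they are identities between holomorphic functions on the convex set $U$ that hold on $\mathbb R^3$, hence everywhere on $U$. At points of $U$ with distinct coordinates one may divide, because then $\alpha,\beta,\gamma\ne0$ too.

## 10. The sign of $\operatorname{Im}F$ when one coordinate is negative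

A negative coordinate $-e^\rho$ has logarithm $\rho\pm i\pi$.

**Proposition.** $-\operatorname{Im}F(\rho+i\pi,Y,Z)>0$ for all real $\rho,Y,Z$.

**Step 1: an explicit formula.** The aim is to replace $-\operatorname{Im}F$ by a real function of two variables. By (7) with real $\kappa$ take $\rho=0$, so $X=i\pi$, $x=-1$. By symmetry let $Y\ge Z$, and first $Y>Z$. Put $y=e^Y$, $z=e^Z$, $P_Y=Y^2+\pi^2$, $P_Z=Z^2+\pi^2$. Here
$$u=-(Y-i\pi),\quad v=Y-Z,\quad w=Z-i\pi,\quad\alpha=-(1+y),\quad\beta=y-z,\quad\gamma=1+z .$$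
From (5),
$$I=\frac{-1}{(Y-i\pi)(Z-i\pi)}+\frac1{Y-Z}\Big[\frac{e^{-Y}}{Y-i\pi}-\frac{e^{-Z}}{Z-i\pi}\Big].$$
Since $\operatorname{Im}\frac1{(Y-i\pi)(Z-i\pi)}=\frac{\pi(Y+Z)}{P_YP_Z}$ and $\operatorname{Im}\frac1{Y-i\pi}=\frac\pi{P_Y}$,
$$-\tfrac1\pi\operatorname{Im}I=\frac{Y+Z}{P_YP_Z}-\frac1{Y-Z}\Big[\frac{e^{-Y}}{P_Y}-\frac{e^{-Z}}{P_Z}\Big].$$
From (4),
$$W=\frac{(Y-Z)/(y-z)}{(Y-i\pi)(Z-i\pi)}+\frac1{Y-Z}\Big[\frac{Z-i\pi}{(1+z)(Y-i\pi)}-\frac{Y-i\pi}{(1+y)(Z-i\pi)}\Big].$$
Since $\operatorname{Im}\frac{Z-i\pi}{Y-i\pi}=\frac{\pi(Z-Y)}{P_Y}$ and $\operatorname{Im}\frac{Y-i\pi}{Z-i\pi}=\frac{\pi(Y-Z)}{P_Z}$,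
$$-\tfrac1\pi\operatorname{Im}W=\frac1{(1+z)P_Y}+\frac1{(1+y)P_Z}-\frac{Y^2-Z^2}{(y-z)P_YP_Z}.$$
Therefore
$$\Phi:=\frac{P_YP_Z}\pi(-\operatorname{Im}F)=2(Y+Z)+2\,\frac{P_Ye^{-Z}-P_Ze^{-Y}}{Y-Z}+\frac{Y^2-Z^2}{y-z}-\frac{P_Y}{1+y}-\frac{P_Z}{1+z}.$$
Write $Y=c+h$, $Z=c-h$ with $h>0$, put $K=c^2+h^2+\pi^2$ and $\eta(t)=\frac{t^2+\pi^2}{1+e^t}$. Then $P_Y=K+2ch$ and $P_Z=K-2ch$. Multiplying by $\frac12e^c$ term by term, the second term becomes $\frac{(K+2ch)e^h-(K-2ch)e^{-h}}{2h}$ and the third $\frac{e^c}2\cdot\frac{4ch}{2e^c\sinh h}$. So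
$$\psi:=\tfrac12e^c\Phi=K\,\frac{\sinh h}h+2c\cosh h+2ce^c+c\,\frac h{\sinh h}-\frac{e^c}2\big[\eta(Y)+\eta(Z)\big].\tag{8}$$
Both sides extend continuously to $h=0$ with $\frac{\sinh h}h=\frac h{\sinh h}=1$, which covers $Y=Z$. So it suffices to show $\psi>0$ for all $c\in\mathbb R$, $h\ge0$. We use $9.86<\pi^2<9.87$.

**Step 2: $\eta$ is strictly decreasing.** We need this to bound the only negative bracket. We have
$$\eta'(t)(1+e^t)^2=2t(1+e^t)-(t^2+\pi^2)e^t=2t-e^t\big((t-1)^2+\pi^2-1\big)<0 .$$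
This is clear for $t\le0$, and for $t>0$ it follows from $e^t(\pi^2-1)>8t>2t$. Note $\eta(0)=\pi^2/2$.

**Step 3: the case $c=-a\le0$.** Here $2c\cosh h$ and its companions are negative and we must be precise. Put $r=e^{-a}\le1$ and $\Lambda=(1+y)(1+z)=1+2r\cosh h+r^2$. Combining the two fractions, with $z-y=-2r\sinh h$,
$$\frac r2[\eta(Y)+\eta(Z)]=\frac{r\,[K(1+r\cosh h)+2arh\sinh h]}\Lambda .$$
First, $\frac{1+r\cosh h}\Lambda\le\frac1{1+r}$, since $(1+r\cosh h)(1+r)-\Lambda=r(1-r)(1-\cosh h)\le0$. Second, $1+r^2\ge2r$ gives $\frac{2r\sinh h}\Lambda\le\frac{\sinh h}{1+\cosh h}=\tanh\frac h2\le\frac h2$. With $\frac r{1+r}=\frac1{1+e^a}\le\min(e^{-a},\frac12)$, $ae^{-a}\le\frac1e$ and $a^2e^{-a}\le\frac4{e^2}$,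
$$\frac r2[\eta(Y)+\eta(Z)]\le\frac K{1+e^a}+\frac{h^2}{2e}\le a^2e^{-a}+\frac{h^2+\pi^2}2+\frac{h^2}{2e}\le\frac4{e^2}+\frac{\pi^2}2+\Big(\frac12+\frac1{2e}\Big)h^2 .$$
For the other terms complete the square in $a$. With $\mu=\frac{h\cosh h}{\sinh h}+\frac{h^2}{2\sinh^2h}$,
$$K\frac{\sinh h}h-2a\cosh h-a\frac h{\sinh h}=\frac{\sinh h}h\big[(a-\mu)^2+h^2+\pi^2-\mu^2\big].$$
Using $\cosh^2h=1+\sinh^2h$,
$$\mu^2=h^2+\frac{h^2}{\sinh^2h}+\frac{h^3\cosh h}{\sinh^3h}+\frac{h^4}{4\sinh^4h}\le h^2+1+1+\frac14=h^2+\frac94 .$$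
Here $h\le\sinh h$. The bound $h^3\cosh h\le\sinh^3h$ holds because the derivative of $\sinh h\,(\cosh h)^{-1/3}-h$ is $\frac23(\cosh h)^{2/3}+\frac13(\cosh h)^{-4/3}-1\ge0$, by the weighted AM–GM inequality with $\frac23\cdot\frac23-\frac13\cdot\frac43=0$. With $-2ae^{-a}\ge-\frac2e$ and $\frac{\sinh h}h\ge1+\frac{h^2}6$,
$$\psi\ge\Big(1+\frac{h^2}6\Big)\Big(\pi^2-\frac94\Big)-\frac2e-\frac4{e^2}-\frac{\pi^2}2-\Big(\frac12+\frac1{2e}\Big)h^2\ge(7.61-6.23)+(1.26-0.69)h^2>0 .$$

**Step 4: the case $c\ge0$, $0\le h\le c$.** Now $Y,Z\ge0$, so $\eta(Y),\eta(Z)\le\frac{\pi^2}2$. Drop the nonnegative terms $2c\cosh h$ and $ch/\sinh h$ and use $K\sinh h/h\ge\pi^2$: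
$$\psi\ge\pi^2-e^c\Big(\frac{\pi^2}2-2c\Big)\ge\pi^2-2e^{\pi^2/4-1}>9.86-2e^{1.5}>0 .$$
The maximum of $e^c(\frac{\pi^2}2-2c)$ is at $c=\frac{\pi^2}4-1<1.5$, and $2e^{1.5}<8.97$.

**Step 5: the case $c\ge0$, $h=c+d$, $d>0$.** Now $Y=2c+d\ge0$ and $Z=-d$, so $\eta(Y)\le\frac{\pi^2}2$ and $\eta(Z)\le d^2+\pi^2$. Dropping $ch/\sinh h\ge0$, $\psi\ge\frac{e^c}2V(c,d)$ with
$$V(c,d)=2e^{-c}K\frac{\sinh h}h+4ce^{-c}\cosh h+4c-d^2-\tfrac32\pi^2 .$$
We first show that $V$ increases in $d$. Since $K\frac{\sinh h}h=(c^2+\pi^2)\frac{\sinh h}h+h\sinh h$, and $\frac{\sinh h}h$ is increasing, its $h$-derivative is at least $\sinh h+h\cosh h\ge2\sinh h$. The term $4ce^{-c}\cosh h$ is nondecreasing in $h$. Therefore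
$$\partial_dV\ge4e^{-c}\sinh(c+d)-2d\ge4\sinh d-2d\ge0,$$
where $e^{-c}\sinh(c+d)=\frac12(e^d-e^{-2c-d})\ge\sinh d$. So $V(c,d)\ge V(c,0)$. At $d=0$ we have $h=c$, $K=2c^2+\pi^2$, $e^{-c}\sinh c=\frac{1-e^{-2c}}2$, $e^{-c}\cosh c=\frac{1+e^{-2c}}2$, so
$$V(c,0)=(2c^2+\pi^2)\frac{1-e^{-2c}}c+2c(1+e^{-2c})+4c-\tfrac32\pi^2=8c+\pi^2\,\frac{1-e^{-2c}}c-\tfrac32\pi^2,$$
with value $\frac12\pi^2$ at $c=0$. Let $q=1+2c+2c^2\le e^{2c}$. Then $\frac{1-e^{-2c}}c\ge\frac{2+2c}q$, and multiplying out,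
$$q\,V(c,0)\ge16c^3-(3\pi^2-16)c^2-(\pi^2-8)c+\frac{\pi^2}2\ge16c^3-13.61c^2-1.87c+4.93 .$$
By AM–GM $2c^3+0.6^3\ge3\cdot0.6\,c^2$, so $16c^3\ge14.4c^2-1.728$. The right side is at least $0.79c^2-1.87c+3.202$, whose discriminant is less than $3.50-10.11<0$. So $V(c,0)>0$ and $\psi>0$. The Proposition is proved. $\square$

## 11. Convexity of $S$ from the cut

We now prove Theorem 2. Fix $x\in\mathbb R_+^3$. Call $h\in\mathbb R^3$ generic if all $h_i\ne0$ and the numbers $t_i=-x_i/h_i$ are distinct. For generic $h$ let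
$$\phi(t)=F\big(\mathrm{Log}(x_1+th_1),\mathrm{Log}(x_2+th_2),\mathrm{Log}(x_3+th_3)\big)$$
with principal logarithms, and let $(\underline t,\overline t)\ni0$ be the interval on which all $x_i+th_i>0$ (one end point may be infinite). There $\phi(t)=f(x+th)$.

**Step 1: analyticity and boundary values.** For $\operatorname{Im}t>0$ the number $x_i+th_i$ lies in the open upper or lower half plane according to the sign of $h_i$. So the logarithms have imaginary parts in $(0,\pi)$ or $(-\pi,0)$, and their pairwise differences have $|\mathrm{Im}|<2\pi$. With conjugation for $\operatorname{Im}t<0$, $\phi$ is holomorphic on $\mathbb C\setminus\big((-\infty,\underline t]\cup[\overline t,\infty)\big)$ and $\phi(\bar t)=\overline{\phi(t)}$.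

Let $t\to s\in\mathbb R\setminus\{t_1,t_2,t_3\}$ from above. If $s>0$, a coordinate with $x_i+sh_i<0$ has $h_i<0$ and is approached from the lower half plane, so its logarithm tends to $\ln|x_i+sh_i|-i\pi$. If $s<0$, it has $h_i>0$ and the limit is $\ln|x_i+sh_i|+i\pi$. In both cases the limit point lies in $U$, as the imaginary parts differ by $0$ or $\pm\pi$. So $\phi$ extends continuously from the open upper half plane to $\mathbb R\setminus\{t_1,t_2,t_3\}$, with values denoted $\phi(s+i0)$. From below the values are $\phi(s-i0)=\overline{\phi(s+i0)}$.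

**Step 2: the sign.** The claim is that $\operatorname{Im}\phi(s+i0)\ge0$ for $s>0$ and $\le0$ for $s<0$, strictly if the coordinates $x_i+sh_i$ have mixed signs. Let $s>0$.

- One negative coordinate: up to order of arguments $\phi(s+i0)=F(\rho-i\pi,Y,Z)=\overline{F(\rho+i\pi,Y,Z)}$ with $\rho,Y,Z$ real, and this has positive imaginary part by the Proposition.
- Two negative coordinates: by (7) with $\kappa=-i\pi$, $\phi(s+i0)=F(\rho_1-i\pi,\rho_2-i\pi,Z)=-F(\rho_1,\rho_2,Z+i\pi)$, again with positive imaginary part by the Proposition and symmetry.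
- No negative coordinate: the value is real. Three negative coordinates: by (7) the value is $-F$ at a real point, hence real.

For $s<0$ the limits carry $+i\pi$ in place of $-i\pi$, so all these values are replaced by their conjugates.

**Step 3: growth at $t_i$.** The purpose is to show that small circles around $t_i$ contribute nothing. By symmetry let $i=1$, and let $t\to t_1$ with $\operatorname{Im}t\ge0$. Put $\zeta=x_1+th_1\to0$ and $X=\mathrm{Log}\,\zeta$ (boundary value if $t$ is real), so $|\operatorname{Re}X|=|\ln|\zeta||\to\infty$. As the $t_i$ are distinct, the logarithms $Y,Z$ of the other coordinates converge to finite limits $Y_0,Z_0$ with $|\operatorname{Im}(Y_0-Z_0)|\le\pi$. With the entire function $E$ given by $E(X,Y)=\frac{e^{-X}-e^{-Y}}{X-Y}$,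
$$I=\exp[-X,-Y,-Z]=\frac{E(Y,Z)-E(X,Y)}{Z-X}=O\Big(\frac1{|\zeta|\ln^2|\zeta|}\Big).$$
Next, $M(X,Y)=\frac{\zeta-e^Y}{X-Y}$ and $M(Z,X)$ are of exact order $1/|\ln|\zeta||$, while $M(Y,Z)\to M(Y_0,Z_0)\ne0$. Also $\mathcal A=\frac{M(Y,Z)-M(X,Y)}{Z-X}=O(1/|\ln|\zeta||)$. So $W=O(1)$, and
$$\phi(t)=O\big(|t-t_1|^{-1}\ln^{-2}|t-t_1|\big)=o(|t-t_1|^{-1}).$$
By conjugation the same holds from below.

**Step 4: growth at infinity.** For $\operatorname{Im}t>0$ and $|t|$ large,
$$\mathrm{Log}(x_i+th_i)=\mathrm{Log}\,t+\omega_i+\mathrm{Log}\Big(1+\frac{x_i}{th_i}\Big),\qquad\omega_i=\ln|h_i|-i\pi\mathbf 1_{h_i<0}.$$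
Indeed, both sides have the same exponential, because $e^{\omega_i}=h_i$. Moreover $\mathrm{Log}(x_i+th_i)$ and $\mathrm{Log}\,t+\omega_i$ have imaginary parts in the same interval, $(0,\pi)$ if $h_i>0$ and $(-\pi,0)$ if $h_i<0$. So their difference has imaginary part in $(-\pi,\pi)$ and is the principal logarithm. By (7) with $\kappa=\mathrm{Log}\,t$,
$$\phi(t)=t^{-1}F\Big(\omega_i+\mathrm{Log}\big(1+\tfrac{x_i}{th_i}\big)\Big)_{i=1,2,3}.$$
Since $\omega\in U$ and $F$ is continuous at $\omega$, $\phi(t)=O(1/|t|)$ uniformly in $\arg t\in(0,\pi)$, hence also for the boundary values, and by conjugation in the lower half plane.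

**Step 5: the integral formula for generic $h$.** Take $R$ larger than all $|t_i|$ and $\delta>0$ so small that the closed $\delta$-discs around the $t_i$ are disjoint and avoid $0$. Apply Cauchy's formula $\phi''(0)=\frac1{\pi i}\oint\frac{\phi(t)}{t^3}dt$ to the boundary of the disc $|t|<R$ with the slits and the $\delta$-discs removed. The contour may be placed on the two sides of the slits: run it first along $\operatorname{Im}t=\pm\epsilon$ and let $\epsilon\to0$, using that $\phi$ is continuous up to either side away from the $t_i$. The large circle contributes $O(R\cdot R^{-1}\cdot R^{-3})$, and each small circle $\delta\cdot o(\delta^{-1})$, as $t_i\ne0$. Both tend to $0$ as $R\to\infty$, $\delta\to0$. With the domain on the left, the upper side of each slit is traversed in the direction of increasing $s$ and the lower side in the opposite direction. So the slits contribute the integral of $\phi(s+i0)-\phi(s-i0)=2i\operatorname{Im}\phi(s+i0)$ against $s^{-3}ds$,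 and
$$D^2f(x)[h,h]=\phi''(0)=\frac2\pi\int_{\mathbb R}\frac{\operatorname{Im}\phi(s+i0)}{s^3}\,ds\ \ge0 .\tag{9}$$
The integrand is $\ge0$ everywhere by Step 2 and vanishes on $(\underline t,\overline t)$, where $\phi$ is real. It is integrable: near $t_i$ it is $O(|s-t_i|^{-1}\ln^{-2}|s-t_i|)$ and at infinity it is $O(s^{-4})$.

**Step 6: all $h$, and strictness.** Generic vectors are dense and $D^2f(x)[h,h]$ is continuous in $h$, so $D^2f(x)\ge0$. Hence $f=2S$ is convex.

Now suppose $h$ is not a multiple of $x$, and take generic $h^{(k)}\to h$. For $s\ne0$ with all $x_i+sh_i\ne0$ put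
$$j_h(s)=s^{-3}\operatorname{Im}F\big(\ln|x_i+sh_i|-i\pi\,\mathrm{sgn}(s)\,\mathbf 1_{x_i+sh_i<0}\big)_{i=1,2,3}.$$
For generic $h$ this is the integrand in (9), by Step 1. For all but finitely many $s$ the signs of $x_i+sh^{(k)}_i$ stabilize as $k\to\infty$, and $j_{h^{(k)}}(s)\to j_h(s)$ because $F$ is continuous on $U$. By Fatou's lemma,
$$D^2f(x)[h,h]=\lim_kD^2f(x)[h^{(k)},h^{(k)}]\ge\frac2\pi\int j_h(s)\,ds .$$
Step 2 used only the signs of the coordinates, so $j_h\ge0$, with $j_h(s)>0$ wherever the coordinates of $x+sh$ are nonzero and have mixed signs. It remains to see that such $s$ contain an open interval. Let $t_i=-x_i/h_i\in\mathbb R\cup\{\infty\}$, with $t_i=\infty$ if $h_i=0$. The $t_i$ are not all equal. If all were $\infty$, then $h=0$; if all were equal to a finite $t$, then $h=-x/t$. Either way $h$ would be a multiple of $x$. So there are $i,j$ with $t_i$ finite and $t_j\ne t_i$. Near $s=t_i$, which is nonzero, coordinate $i$ changes sign while coordinate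 $j$ keeps a constant nonzero sign. So on one side of $t_i$ there is an open interval on which all coordinates are nonzero and the signs are mixed. Hence $D^2f(x)[h,h]>0$, that is, $D^2S(x)[h,h]>0$. Theorem 2 is proved, and with Section 6 so is Theorem 3. $\square$

The case excluded in Theorem 2 is $h=x$. There all coordinates of $x+sx$ change sign together and the imaginary part in $j_h$ vanishes. Homogeneity of degree $-1$ still gives $D^2S(x)[x,x]=2S(x)$, so convexity yields $S(x)\ge0$. This is used below.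

## 12. Strict concavity on $\mathcal S_n$, the maximum, and the range

This section proves Theorem 4. By Section 6, $\mathrm{Scal}(D)=\Psi(\lambda(D))$ with $\Psi$ symmetric and strictly concave on the open simplex. Write $\lambda^\downarrow$ for the eigenvalues in decreasing order.

**Step 1: strict concavity.** Passing from eigenvalues to matrices needs Ky Fan's theorem: for self-adjoint $B,C$, the vector $\lambda(B+C)$ is majorized by $\lambda^\downarrow(B)+\lambda^\downarrow(C)$, i.e. it is a convex combination of permutations of that vector. Let $D,D'\in\mathcal S_n$, $0<\theta<1$, $D_\theta=\theta D+(1-\theta)D'$. Then $\lambda(D_\theta)$ is a convex combination of permutations of $\theta\lambda^\downarrow(D)+(1-\theta)\lambda^\downarrow(D')$, and by symmetry and concavity of $\Psi$,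
$$\mathrm{Scal}(D_\theta)\ge\Psi\big(\theta\lambda^\downarrow(D)+(1-\theta)\lambda^\downarrow(D')\big)\ge\theta\,\mathrm{Scal}(D)+(1-\theta)\,\mathrm{Scal}(D').$$
Suppose equality holds throughout. Equality on the right and strict concavity give $\lambda^\downarrow(D)=\lambda^\downarrow(D')$. Equality on the left then gives, as in the proof of Theorem 3, that $\lambda^\downarrow(D_\theta)$ is the same vector. So $\operatorname{Tr}D_\theta^2=\theta\operatorname{Tr}D^2+(1-\theta)\operatorname{Tr}D'^2$, and $D=D'$ because $B\mapsto\operatorname{Tr}B^2$ is strictly convex.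

**Step 2: the maximum.** The state $\mathbf 1/n$ is more mixed than every state, so by Theorem 3 it is a maximizer. It is the only one, as only $\mathbf 1/n$ is unitarily equivalent to $\mathbf 1/n$. There every value of $S$ is $\frac{3n}8$, so
$$G=\frac{3n}8\Big[n(n-1)+\frac{n(n-1)(n-2)}3\Big]=\frac{n^2(n^2-1)}8,$$
$$\mathrm{Scal}(\mathbf 1/n)=\frac{(n^2-1)(n^2-2)}4-\frac{n^2(n^2-1)}8=\frac{(n^2-1)(n^2-4)}8 .$$

**Step 3: the range.** We show that $\mathrm{Scal}\to-\infty$ as the smallest eigenvalue tends to $0$. For $x\ne y$ we have $0<p_{xy},p_{yx}<1$, and $p-\frac12p^2\ge\frac12p$ for $0\le p\le1$. So (6) gives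
$$S(x,x,y)+S(x,y,y)\ge\frac{p_{xy}}{2x}.$$
Let $x=\varepsilon<\frac1n$ be the smallest eigenvalue of $D$ and $y\in[\frac1n,1)$ the largest, and let $\ell=\ln(y/\varepsilon)$, so that $\ln\frac1{n\varepsilon}\le\ell\le\ln\frac1\varepsilon$. From (2), $p_{xy}=\frac x{x-y}-\frac1{\ln x-\ln y}=\frac1\ell-\frac1{e^\ell-1}$. For $\ell\ge2$ we have $e^\ell-1\ge2\ell$, hence $p_{xy}\ge\frac1{2\ell}$. All values of $S$ are $\ge0$, so for small $\varepsilon$
$$G\ge\frac{p_{xy}}{2\varepsilon}\ge\frac1{4\varepsilon\ln(1/\varepsilon)}\longrightarrow\infty\qquad(\varepsilon\to0),$$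
that is, $\mathrm{Scal}\to-\infty$. Since $\mathcal S_n$ is connected and $\mathrm{Scal}$ is continuous, its range is an interval. It is unbounded below and contains its maximum, so it is $(-\infty,\frac18(n^2-1)(n^2-4)]$. This proves Theorem 4. $\square$
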